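# The variance of the number of Yang–Baxter moves in a random reduced word of $w_0$

## 1. Sixteen ways to reverse 1234

Start from the list $1234$ and swap neighboring entries, always putting a larger entry in front of a smaller one, until you reach $4321$. Write $i$ for "swap positions $i$ and $i+1$". One route is
$$1234\xrightarrow{1}2134\xrightarrow{2}2314\xrightarrow{1}3214\xrightarrow{3}3241\xrightarrow{2}3421\xrightarrow{1}4321,$$
recorded by the word $121321$. Every route has $6=\binom42$ steps, because each step creates one of the six inversions of $4321$. There are sixteen routes. Here they are, with the number $X$ of places where three consecutive letters have the form $aba$ with $|a-b|=1$.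

| words | $X$ |
|---|---|
| $121321,\ 321323,\ 213231,\ 132312,\ 323123,\ 123121,\ 231213,\ 312132$ | $1$ |
| $213213,\ 132132,\ 231231,\ 312312$ | $0$ |
| $123212,\ 232123,\ 321232,\ 212321$ | $2$ |

For instance, $123212$ contains $232$ and $212$, while $213213$ contains no such triple. Pick one of the sixteen words uniformly. Then
$$\mathbf E(X)=\frac{8\cdot1+4\cdot 2}{16}=1,\qquad \mathbf E(X^2)=\frac{8\cdot 1+4\cdot4}{16}=\frac32,\qquad \operatorname{Var}(X)=\frac12 .$$

Now the general setting. Let $s_i=(i\ \,i+1)$, $1\le i\le n-1$, be the adjacent transpositions in $\mathfrak S_n$. Products are compositions, $(uv)(x)=u(v(x))$. Thus multiplying on the right by $s_i$ swaps the entries in positions $i,i+1$ of the one-line notation, and multiplying on the left swaps the values $i,i+1$. The length of $v$ is its number of inversions $\operatorname{inv}(v)$, which is also the least number of factors in an expression of $v$ as a product of the $s_i$. A **reduced word** of $v$ is a word $i_1\cdots i_k$ with $v=s_{i_1}\cdots s_{i_k}$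 and $k=\operatorname{inv}(v)$. Let $r(v)$ be the number of reduced words of $v$. The longest element is $w_0$, $w_0(i)=n+1-i$, of length $\ell=\binom n2$. A reduced word $i_1\cdots i_\ell$ of $w_0$ **supports a Yang–Baxter move in position $k$** ($1\le k\le \ell-2$) if $(i_k,i_{k+1},i_{k+2})$ is $(j,j+1,j)$ or $(j+1,j,j+1)$ for some $j$. We call such a triple a Yang–Baxter triple. Let $X_n$ be the number of such positions in a uniformly random reduced word of $w_0$.

The paper "Note On The Expected Number Of Yang-Baxter Moves Applicable To Reduced Decompositions" (http://www.math.umn.edu/~reiner/Papers/Poisson.pdf) is the source of the problem. It is known that $\mathbf E(X_n)=1$ for all $n\ge3$ (we shall reprove this for $n\ge4$). The conjecture concerns the variance, and it is true.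

**Theorem 1.** For all $n\ge4$, with $\ell=\binom n2$,
$$\operatorname{Var}(X_n)=\frac{\ell-4}{\ell-2}.$$

For $n=4$ the formula gives $\frac24=\frac12$, as we just saw. For $n=3$ the reduced words are $121$ and $212$, so $X_3\equiv1$ has variance $0$, while the formula would give $-1$. The range $n\ge4$ is therefore sharp. From now on $n\ge 4$, so $\ell\ge6$.

## 2. Words on a circle

This section turns the variance into a single unweighted sum. The tool is already visible in the table. Take $121321$, delete the first letter $1$ and append $4-1=3$: we get $213213$, again in the table.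

**Step 1: the shift.** For every $i$ we have $w_0s_iw_0=s_{n-i}$. If $i_1\cdots i_\ell$ is a reduced word of $w_0$, then $s_{i_2}\cdots s_{i_\ell}=s_{i_1}w_0=w_0s_{n-i_1}$, so $s_{i_2}\cdots s_{i_\ell}s_{n-i_1}=w_0$. Hence $i_2\cdots i_\ell\,(n-i_1)$ is a reduced word of $w_0$ too. This shift is a bijection on reduced words of $w_0$, since one recovers $i_1$ from the last letter.

Extend the random word to all integers $k$ by $i_{k+\ell}=n-i_k$. Every window of length $\ell$ is then a reduced word of $w_0$, and by bijectivity each window is uniformly distributed. Let $Y_k$, $k\in\mathbb Z$, be the indicator that $(i_k,i_{k+1},i_{k+2})$ is a Yang–Baxter triple. Since $j\mapsto n-j$ preserves such triples, $Y_{k+\ell}=Y_k$. We have $X_n=\sum_{k=1}^{\ell-2}Y_k$, and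
$$c_d:=\mathbf E(Y_kY_{k+d})$$
does not depend on $k$. Consequently $c_d=c_{-d}=c_{d+\ell}$, and $(\ell-2)c_0=\mathbf E(X_n)=1$.

**Step 2: neighboring triples are impossible.** If $Y_k=Y_{k+1}=1$, then the word contains a factor $a\,b\,a\,b$ with $|a-b|=1$. But $s_as_bs_as_b=s_bs_as_bs_b=s_bs_a$, so the factor is not reduced. Hence $c_1=0$ and $c_{\ell-1}=c_{-1}=c_1=0$.

**Step 3: the second moment.** Expanding the square,
$$\mathbf E(X_n^2)=(\ell-2)c_0+2\sum_{d=1}^{\ell-3}(\ell-2-d)\,c_d=1+2\sum_{d=1}^{\ell-1}(\ell-2-d)\,c_d .$$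
The two added terms vanish: at $d=\ell-2$ the coefficient is $0$, and at $d=\ell-1$ we have $c_{\ell-1}=0$. Since $c_d=c_{\ell-d}$, we may replace the weight at $d$ by the average of the weights at $d$ and $\ell-d$, which is $\frac12\big((\ell-2-d)+(d-2)\big)=\frac{\ell-4}2$. The position-dependent weights disappear. Subtracting $\mathbf E(X_n)^2=1$, we get
$$\operatorname{Var}(X_n)=(\ell-4)\sum_{d=1}^{\ell-1}c_d. \tag{1}$$
So Theorem 1 is equivalent to $\sum_{d=1}^{\ell-1}c_d=\frac1{\ell-2}$.

## 3. Reduced words as coefficients in the nilCoxeter algebra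

We need a device that counts reduced words with prescribed factors.

**Definition.** The nilCoxeter algebra $\mathcal A$ over $\mathbb Q$ has generators $u_1,\dots,u_{n-1}$ and relations $u_i^2=0$, $u_iu_j=u_ju_i$ for $|i-j|\ge2$, and $u_iu_{i+1}u_i=u_{i+1}u_iu_{i+1}$. It has a basis $u_w$, $w\in\mathfrak S_n$. We have $u_vu_w=u_{vw}$ if $\operatorname{inv}(vw)=\operatorname{inv}(v)+\operatorname{inv}(w)$, and $u_vu_w=0$ otherwise.

We put $u_i=0$ for $i\le0$ and for $i\ge n$. All the relations then hold for all integer indices, and sums over $i$ may run over $\mathbb Z$ without boundary terms. Let $[w]x$ be the coefficient of $u_w$ in $x$, let $\varphi(x)=[w_0]x$, and put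
$$e=\sum_iu_i,\qquad t_a=u_au_{a+1}u_a=u_{a+1}u_au_{a+1},\qquad T=\sum_at_a .$$
A word contributes to $e^k$ only if it is reduced, so $e^k=\sum_{\operatorname{inv}(w)=k}r(w)u_w$. For $n=3$: $e^2=u_1u_2+u_2u_1$ and $e^3=2u_{w_0}$, matching the words $121$ and $212$. Put $f:=r(w_0)=\varphi(e^\ell)$.

**Cyclicity.** Let $*$ be the automorphism of $\mathcal A$ with $u_i^*=u_{n-i}$, so $u_v^*=u_{w_0vw_0}$. Then for all $x,y\in\mathcal A$
$$\varphi(xy)=\varphi(yx^*). \tag{2}$$
It suffices to take $x=u_v$, $y=u_w$. If $vw=w_0$, lengths add automatically, because $\operatorname{inv}(v^{-1}w_0)=\ell-\operatorname{inv}(v)$. So $\varphi(u_vu_w)$ is $1$ if $w=v^{-1}w_0$ and $0$ otherwise. Similarly $\varphi(u_wu_{w_0vw_0})$ is $1$ exactly when $w\,w_0vw_0=w_0$, that is, when $w=v^{-1}w_0$. This proves (2). In particular $\varphi(xy)=\varphi(yx)$ whenever $x^*=x$. Clearly $e^*=e$. Also $t_a^*=u_{n-a}u_{n-a-1}u_{n-a}=t_{n-a-1}$, so $T^*=T$. Taking $x=e$ in (2) gives, for every $x\in\mathcal A$ and $k\ge0$,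
$$\varphi([e,x]e^{k})=\varphi(e\cdot xe^{k})-\varphi(xe^{k+1})=0. \tag{3}$$

**The numbers $c_d$ in this language.** Each $t_a\ne 0$ has exactly two reduced words, both Yang–Baxter triples, so the sum of $u_iu_ju_k$ over all Yang–Baxter triples is $2T$. Hence
$$c_0\,f=2\varphi(Te^{\ell-3}),\qquad c_d\,f=4\,\varphi(Te^{d-3}Te^{\ell-3-d})\quad(3\le d\le\ell-3).$$
For $d=2$, suppose $Y_1=Y_3=1$. The word begins $a\,b\,a\,c\,a$ with $b,c\in\{a-1,a+1\}$, and $b\ne c$ because $ababa$ is not reduced. Put
$$z_b=u_bu_{b+1}u_bu_{b-1}u_b,\qquad z'_b=u_bu_{b-1}u_bu_{b+1}u_b,\qquad W=\sum_b(z_b+z_b').$$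
Then $c_2=c_{\ell-2}=N_2/f$ with $N_2:=\varphi(We^{\ell-5})$. Since $\ell\ge6$, the indices $2$ and $\ell-2$ are different. With
$$S:=\sum_{k=0}^{\ell-6}\varphi(Te^kTe^{\ell-6-k})$$
we obtain
$$\sum_{d=1}^{\ell-1}c_d=\frac{4S+2N_2}f. \tag{4}$$
For $n=4$, the words in the table beginning with $abaca$ are $212321$ and $232123$, so $N_2=2$. Also $S=\varphi(T^2)=0$, because no word in the table has Yang–Baxter triples in both positions $1$ and $4$. So (4) gives $\frac4{16}=\frac14=\frac1{\ell-2}$.

## 4. One triple: vexillary permutations, border strips, contents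

We first compute $c_0$, that is, the mean. This assembles most of the tools, and it shows where they stop.

**Facts recalled.** Let $\delta=(n-1,n-2,\dots,1)$, and let $f^\lambda$ be the number of standard Young tableaux of shape $\lambda$, equal to the dimension of the irreducible module $S^\lambda$. The **code** of $w$ is the sequence with entries $\operatorname{code}_i(w)=\#\{j>i:\ w_j<w_i\}$. A permutation is vexillary if it avoids the pattern $2143$. From Stanley, *On the number of reduced decompositions of elements of Coxeter groups* (1984), we use that $r(w_0)=f^\delta$, so $f=f^\delta$, and that if $w$ avoids $2143$ then $r(w)=f^{\lambda(w)}$, where $\lambda(w)$ is the decreasing rearrangement of the code. For example, $w=1432$ has code $(0,2,1,0)$, and $r(w)=f^{(2,1)}=2$, with words $232$ and $323$. The hypothesis matters: $2143$ has code $(1,0,1,0)$ and $f^{(1,1)}=1$, but it has the two reduced words $13$ and $31$.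

Write $\chi_\mu=\chi^\delta(\mu,1^{\ell-|\mu|})$, a character value of $\mathfrak S_\ell$. A border strip is a connected skew shape without a $2\times2$ square. Its height is its number of rows minus one. For a single part $k$ the Murnaghan–Nakayama rule says
$$\chi_k=\sum_{\lambda}(-1)^{\text{height of }\delta/\lambda}f^\lambda,$$
where $\lambda$ ranges over the partitions such that $\delta/\lambda$ is a border strip of size $k$. These strips correspond to the cells of $\delta$ with hook length $k$. The cell $(i,j)$ of $\delta$ has hook length $2(n-i-j)+1$.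

**Lemma 2.** Let $v\in\mathfrak S_n$ move only points of an interval $I=\{m+1,\dots,m+s\}$, and let $\pi\in\mathfrak S_s$ be the pattern of the reversal of $v^{-1}|_I$. Then $\varphi(u_ve^{\ell-\operatorname{inv}(v)})=r(v^{-1}w_0)$. If $\pi$ avoids $2143$, this number is $f^\lambda$, where $\lambda$ is obtained from $\delta$ by replacing the consecutive rows $m+s-1,m+s-2,\dots,m$ by the numbers $\operatorname{code}_i(\pi)+m$ in decreasing order (rows of length $0$ are allowed).

*Proof.* The first claim follows from $u_vu_w=u_{w_0}$ iff $w=v^{-1}w_0$. Since $(v^{-1}w_0)(x)=v^{-1}(n+1-x)$, the one-line notation of $v^{-1}w_0$ is that of $v^{-1}$ reversed. It is $n,n-1,\dots,1$ with the entries of $I$ replaced by a block of pattern $\pi$. An entry outside the block exceeds everything to its right and is smaller than everything to its left. In an occurrence of $2143$, each of the first two entries has a larger entry to its right, and each of the last two has a smaller entry to its left. So all four lie in the block, and $v^{-1}w_0$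 avoids $2143$ because $\pi$ does. The code at a position $i$ outside the block is $n-i$, as for the staircase. In the block, the code is that of $\pi$ plus the number $m$ of entries after the block. The block occupies positions $n+1-m-s,\dots,n-m$, where the staircase has rows $m+s-1,\dots,m$. The new entries lie between $m$ and $m+s-1$, so sorting takes place inside the block. $\square$

**Step 1: one triple is a border strip.** Take $v$ with $u_v=t_a$, $1\le a\le n-2$. Here $I=\{a,a+1,a+2\}$, $m=a-1$, $v|_I$ has pattern $321$, and $\pi=123$ has code $(0,0,0)$. So $\varphi(t_ae^{\ell-3})=f^\lambda$, where rows $(m+2,m+1,m)$ of $\delta$ become $(m,m,m)$. The removed cells lie in columns $\{m+1,m+2\}$ and $\{m+1\}$ of consecutive rows. They form a border strip of size $3$ and height $1$. The hook length is $3$ exactly when $i+j=n-1$, which gives $n-2$ cells. So our $n-2$ distinct strips are all the removable strips of size $3$, and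
$$\varphi(Te^{\ell-3})=-\chi_3. \tag{5}$$
For $n=4$ the shapes are $(3)$ and $(1,1,1)$, so $\varphi(Te^3)=2$. Then $c_0=\frac{4}{16}$, and indeed four words of the table start with a Yang–Baxter triple.

**Step 2: a character value from contents.** The content of the cell in row $i$ and column $j$ is $j-i$. In $\mathbb Q[\mathfrak S_\ell]$ let $J_k=\sum_{i<k}(i\,k)$. By Jucys and Murphy, a symmetric polynomial in $J_1,\dots,J_\ell$ acts on $S^\lambda$ as the scalar obtained by evaluating it at the contents of $\lambda$. Let $K_\mu$ be the sum of all permutations in $\mathfrak S_\ell$ with nontrivial cycle type $\mu$, and let $|K_\mu|$ be their number. Then $K_\mu$ acts on $S^\delta$ as the scalar $\theta_\mu=|K_\mu|\chi_\mu/f$ (take the trace). Let $q_k$ be the sum of the $k$-th powers of the contents of $\delta$.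

As $\delta$ is symmetric under transposition, $q_1=0$. The staircase for $n$ arises from the one for $n-1$ by adding the cells with $i+j=n$, whose contents are $n-2i$, $1\le i\le n-1$. With $m=n-2$ these are the numbers $m-2i$, $0\le i\le m$. We have $\sum_{i=0}^m(m-2i)^2=\frac{m(m+1)(m+2)}3$. This holds for $m=0,1$. Passing from $m-2$ to $m$ adds $2m^2$ on the left and $\frac m3\big[(m+1)(m+2)-(m-1)(m-2)\big]=2m^2$ on the right. Now I claim
$$q_2=\frac{\ell(\ell-1)}3=\frac{(n+1)n(n-1)(n-2)}{12},$$
where the two expressions agree since $\ell-1=\frac{(n-2)(n+1)}2$. At $n=2$ both sides vanish. The right side increases from $n-1$ to $n$ by $\frac{n(n-1)(n-2)}{12}\big[(n+1)-(n-3)\big]=\frac{n(n-1)(n-2)}3$, which is the sum above at $m=n-2$.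

For $i\neq j$ below $k$, the product $(i\,k)(j\,k)$ is the 3-cycle $k\mapsto j\mapsto i\mapsto k$, and each 3-cycle with largest point $k$ arises exactly once. For $i=j$ we get the identity. So $\sum_kJ_k^2=K_3+\binom\ell2$, and
$$\theta_3=q_2-\binom\ell2=-\frac{\ell(\ell-1)}6 .$$
Since $|K_3|=\ell(\ell-1)(\ell-2)/3$, we conclude
$$c_0=\frac{2\varphi(Te^{\ell-3})}f=-\frac{2\chi_3}f=-\frac{2\theta_3}{|K_3|}=\frac1{\ell-2}.$$
This reproves $\mathbf E(X_n)=1$, so the proof of Theorem 1 does not rest on quoting it.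

**Step 3: two triples break the count.** The sensible next move is to expand $\varphi(Te^{k}Te^{\ell-6-k})$ in the same way, as a sum over $a,b$ and over permutations $w$ of length $k$ between the two triples. The weights are $r(w)\,r(v^{-1}w_0)$ with $u_v=t_au_wt_b$. But now $v$ can spread out, and $v^{-1}w_0$ need not be vexillary. Take $n=5$ and $t_2u_1u_4t_2$, which occurs in $\varphi(Te^2Te^2)$. Following one-line notations,
$$12345\xrightarrow{t_2}14325\xrightarrow{s_1}41325\xrightarrow{s_4}41352\xrightarrow{t_2}45312,$$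
where $t_2$ swaps positions $2$ and $4$. The result has $8=3+2+3$ inversions, so the product is nonzero. The permutation $v=45312$ is an involution, and $v^{-1}w_0=21354$ contains $2143$. It has two reduced words, while its sorted code $(1,1,0,0,0)$ gives $f^{(1,1)}=1$. So Lemma 2 does not apply, and an individual $c_d$ is a sum of terms without the formula we used.

We only need the sum over $k$, however. If $T$ were a commutator $[e,x]$, the sum $\sum_ke^kTe^{m-k}$ would telescope. That is impossible, since (3) would give $\varphi(Te^{\ell-3})=0$, whereas it equals $f/(2(\ell-2))$. Equation (5) suggests the repair. If some $P\in\mathcal A$ commutes with $e$ and satisfies $\varphi(Pe^{\ell-3})=\chi_3$, then $\varphi((T+P)e^{\ell-3})=0$, and $T+P$ has a chance to be a commutator with $e$. The value $\chi_3$ is a pairing with the power sum $p_3$, so we look for $p_3$ inside $\mathcal A$.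

## 5. The power sum $p_3$ inside the nilCoxeter algebra

**Facts recalled.** Let $\Lambda$ be the ring of symmetric functions over $\mathbb Q$, with the usual $e_\lambda,h_\lambda,m_\lambda,p_\lambda,s_\lambda$. The scalar product satisfies $\langle h_\lambda,m_\mu\rangle=\delta_{\lambda\mu}$ and $\langle s_\lambda,p_\mu\rangle=\chi^\lambda(\mu)$. The involution $\omega$ is the ring automorphism with $\omega e_k=h_k$, and $\omega p_k=(-1)^{k-1}p_k$. From Fomin–Stanley, *Schubert polynomials and the nilCoxeter algebra* (Adv. Math. 1994), we use that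
$$h(x)=(1+xu_{n-1})(1+xu_{n-2})\cdots(1+xu_1)$$
satisfies $h(x)h(y)=h(y)h(x)$, and that $F_w:=[w]\prod_{i\ge1}h(x_i)$ is a Stanley symmetric function. From Stanley's 1984 paper we use $F_{w_0}=s_\delta$. (The convention $w\leftrightarrow w^{-1}$ does not matter for $w_0$.)

For $n=3$, $h(x)=1+x(u_1+u_2)+x^2u_2u_1$. The coefficient of $u_{w_0}$ in $h(x_1)h(x_2)\cdots$ is $m_{21}+2m_{111}=s_{21}$: the monomial $x_1^2x_2$ comes from $u_2u_1\cdot u_2$, and $x_1x_2x_3$ from $e^3=2u_{w_0}$.

**Step 1: a homomorphism $\Lambda\to\mathcal A$.** Let $\hat e_k=\sum_{a_1>\dots>a_k}u_{a_1}\cdots u_{a_k}$ be the coefficient of $x^k$ in $h(x)$. So $\hat e_1=e$. The $\hat e_k$ commute. Since $\Lambda$ is the polynomial ring in $e_1,e_2,\dots$, there is a ring homomorphism $\Psi:\Lambda\to\mathcal A$ with $\Psi(e_k)=\hat e_k$. Expanding the product and using commutation, $\prod_ih(x_i)=\sum_\lambda m_\lambda(x)\Psi(e_\lambda)$. Taking the coefficient of $u_w$ gives $[w]\Psi(e_\lambda)=\langle F_w,h_\lambda\rangle=\langle F_w,\omega e_\lambda\rangle$,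 and by linearity
$$[w]\Psi(g)=\langle F_w,\omega g\rangle\qquad(g\in\Lambda). \tag{6}$$
Put $P=\Psi(p_3)$. It commutes with $e=\Psi(p_1)$. Since $\omega p_3=p_3$, $\omega p_1=p_1$ and $F_{w_0}=s_\delta$,
$$Pe=eP,\qquad \varphi(Pe^{\ell-3})=\chi_3,\qquad \varphi(P^2e^{\ell-6})=\chi_{33}. \tag{7}$$

**Step 2: an explicit formula for $P$.** Let $d_b=[u_{b-1},[u_b,u_{b+1}]]$ and $D=\sum_bd_b$. We show
$$P=D-T. \tag{8}$$
From $p_3=e_1^3-3e_2e_1+3e_3$ and $h_3=e_1^3-2e_2e_1+e_3$ we get $p_3=h_3-e_2e_1+2e_3$.

The generating function of the $\Psi(h_k)$ is $h(-x)^{-1}$. As $(1-xu_i)^{-1}=1+xu_i$, this equals $(1+xu_1)\cdots(1+xu_{n-1})$. Hence $\Psi(h_3)=\sum_{a<b<c}u_au_bu_c$.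

Next, $\hat e_2e=\sum_{x>y}\sum_zu_xu_yu_z$. If $z=y$, the term is $0$. If $z=x$, the term $u_xu_yu_x$ is nonzero only for $x=y+1$, and these terms add up to $T$. If the three indices are $a<b<c$ in some order, then $z$ is one of the three and $x>y$ are the other two. Together,
$$\hat e_2e=\sum_{a<b<c}(u_cu_bu_a+u_cu_au_b+u_bu_au_c)+T.$$
Finally $\hat e_3=\sum_{a<b<c}u_cu_bu_a$. Therefore
$$P=\sum_{a<b<c}\big(u_au_bu_c+u_cu_bu_a-u_cu_au_b-u_bu_au_c\big)-T .$$
Here $c\ge a+2$, so $u_a$ and $u_c$ commute, and the summand equals $u_a[u_b,u_c]-[u_b,u_c]u_a=[u_a,[u_b,u_c]]$. It vanishes unless $c=b+1$. Then it vanishes unless $a=b-1$, for otherwise $u_a$ commutes with both $u_b$ and $u_{b+1}$. This is (8).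

For $n=3$, $D=0$ and $P=-T=-u_{w_0}$, in agreement with $\chi^{(2,1)}(3)=-1$.

## 6. $T$ equals a commutator minus $P$

By (8), $T=D-P$, so it remains to write $D$ as a commutator with $e$.

For any coefficients $\xi_i$ we claim
$$\Big[e,\sum_i\xi_i[u_i,u_{i+1}]\Big]=\sum_b(\xi_b-\xi_{b-1})\,d_b. \tag{9}$$
Only the letters $u_{i-1},u_i,u_{i+1},u_{i+2}$ of $e$ can contribute to $[e,[u_i,u_{i+1}]]$. The letter $u_{i-1}$ gives $d_i$ by definition. The letter $u_i$ gives $u_i(u_iu_{i+1}-u_{i+1}u_i)-(u_iu_{i+1}-u_{i+1}u_i)u_i=-2t_i$. The letter $u_{i+1}$ gives, in the same way, $+2t_i$. The letter $u_{i+2}$ commutes with $u_i$, so the Jacobi identity gives $[u_{i+2},[u_i,u_{i+1}]]=[u_i,[u_{i+2},u_{i+1}]]=-d_{i+1}$. In total $[e,[u_i,u_{i+1}]]=d_i-d_{i+1}$, and (9) follows.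

Linear coefficients give constant differences. Put $Q=\sum_ii\,[u_i,u_{i+1}]$. Then $[e,Q]=D$, that is,
$$T=[e,Q]-P. \tag{10}$$
With (3) and (7) this gives $\varphi(Te^{\ell-3})=-\chi_3$ again, hence the mean again, this time without vexillary permutations.

## 7. The sum over distances telescopes

Put $m=\ell-6\ge0$. We insert (10) for the second $T$ in $S$. Since $P$ commutes with $e$,
$$\sum_{k=0}^me^kTe^{m-k}=\sum_{k=0}^m\big(e^{k+1}Qe^{m-k}-e^kQe^{m+1-k}\big)-(m+1)Pe^m=e^{m+1}Q-Qe^{m+1}-(m+1)Pe^m .$$
Multiply by $T$ on the left and apply $\varphi$. Since $Te^{m+1}$ is fixed by $*$, (2) gives $\varphi(Te^{m+1}Q)=\varphi(QTe^{m+1})$. Hence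
$$S=\varphi([Q,T]e^{\ell-5})-(\ell-5)\,\varphi(TPe^{\ell-6}).$$
Now use (10) for $T$ in the last term: $\varphi(TPe^m)=\varphi(eQPe^m)-\varphi(QePe^m)-\varphi(P^2e^m)$. The first two terms cancel, because by (2) and $eP=Pe$ both equal $\varphi(QPe^{m+1})$. So $\varphi(TPe^m)=-\chi_{33}$, and
$$S=\varphi([Q,T]e^{\ell-5})+(\ell-5)\,\chi_{33}. \tag{11}$$
All distances have been absorbed. What is left is one element $[Q,T]$ of degree $5$ at the start of the word, followed by a free tail. This is again the situation of Section 4, provided the pieces of $[Q,T]$ have vexillary complements.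

## 8. The commutator $[Q,T]$ modulo commutators with $e$

**Step 1: expand $[Q,T]=\sum_{i,a}i\,[[u_i,u_{i+1}],t_a]$.** We use
$$u_at_a=u_{a+1}t_a=t_au_a=t_au_{a+1}=0,$$
which follows from the two expressions for $t_a$ and $u_i^2=0$. If $i\le a-3$ or $i\ge a+3$, everything commutes and the term is $0$. The remaining cases are:

- $i=a$: the commutator is $0$.
- $i=a+1$: what survives is $u_{a+1}u_{a+2}t_a+t_au_{a+2}u_{a+1}$. With $t_a=u_{a+1}u_au_{a+1}$ this is $z_{a+1}+z'_{a+1}$.
- $i=a-1$: what survives is $-(u_au_{a-1}t_a+t_au_{a-1}u_a)$. With $t_a=u_au_{a+1}u_a$ this is $-(z'_a+z_a)$.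
- $i=a+2$: since $[u_{a+3},t_a]=0$, Jacobi gives $A_a:=-[u_{a+3},[u_{a+2},t_a]]$.
- $i=a-2$: since $[u_{a-2},t_a]=0$, Jacobi gives $B_a:=[u_{a-2},[u_{a-1},t_a]]$.

The element $z_b+z'_b$ arises from $(i,a)=(b,b-1)$ with weight $b$ and from $(i,a)=(b-1,b)$ with weight $-(b-1)$, in total with coefficient $1$. Therefore
$$[Q,T]=W+R,\qquad R=\sum_a(a+2)A_a+\sum_a(a-2)B_a. \tag{12}$$
For $n=4$ we have $R=0$, since every $A_a$ and $B_a$ contains a letter that is zero or a $t_a$ that is zero. Then (11) reads $S=N_2+\chi_{33}$.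

**Step 2: remove the weights in $R$.** The coefficients $a\pm2$ depend on the position, so we look for commutators $[e,\cdot]$ that cancel $A_a$ and $B_a$. By (3) these are invisible to $\varphi(\,\cdot\,e^{\ell-5})$. Removing the outer letter from $A_a$ and $B_a$ suggests $[u_{a+2},t_a]$ and $[u_{a-1},t_a]$. Put
$$C_a=[u_{a-1},[u_{a+2},t_a]]=[u_{a+2},[u_{a-1},t_a]],\qquad y_b=u_{b+1}u_bu_{b-1}u_bu_{b+1}.$$
The two forms of $C_a$ agree because $u_{a-1}$ and $u_{a+2}$ commute. Moreover,
$$y_b=u_{b+1}u_{b-1}u_bu_{b-1}u_{b+1}=u_{b-1}u_{b+1}u_bu_{b+1}u_{b-1}=u_{b-1}u_bu_{b+1}u_bu_{b-1}.$$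

In $[e,[u_{a+2},t_a]]$ the letters of $e$ contribute as follows:

- $u_{a+3}$ gives $-A_a$.
- $u_{a+2}$ gives $-2u_{a+2}t_au_{a+2}=-2y_{a+1}$, using $t_a=u_{a+1}u_au_{a+1}$.
- $u_{a+1}$ gives $u_{a+1}u_{a+2}t_a+t_au_{a+2}u_{a+1}=z_{a+1}+z'_{a+1}$.
- $u_a$ gives $[u_{a+2},[u_a,t_a]]=0$.
- $u_{a-1}$ gives $C_a$.

In $[e,[u_{a-1},t_a]]$ they contribute as follows:

- $u_{a-2}$ gives $B_a$.
- $u_{a-1}$ gives $-2u_{a-1}t_au_{a-1}=-2y_a$, using $t_a=u_au_{a+1}u_a$ and the last form of $y_a$.
- $u_a$ gives $u_au_{a-1}t_a+t_au_{a-1}u_a=z'_a+z_a$.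
- $u_{a+1}$ gives $[u_{a-1},[u_{a+1},t_a]]=0$.
- $u_{a+2}$ gives $C_a$.

All other letters commute with the elements in question. So for $G=\sum_a\xi_a[u_{a+2},t_a]+\sum_a\eta_a[u_{a-1},t_a]$,
$$[e,G]=\sum_a\big(-\xi_aA_a+\eta_aB_a+(\xi_a+\eta_a)C_a\big)+\sum_b(\xi_{b-1}+\eta_b)(z_b+z'_b-2y_b). \tag{13}$$
Choose $\xi_a=-(a+2)$ and $\eta_a=a-2$, so that the $A$- and $B$-terms reproduce $R$. The luck of the computation is that the other coefficients are now constant: $\xi_a+\eta_a=-4$ and $\xi_{b-1}+\eta_b=-(b+1)+(b-2)=-3$. With $V=\sum_by_b$ and $C=\sum_aC_a$,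
$$R=[e,G]+4C+3(W-2V).$$
By (12) and (3),
$$\varphi([Q,T]e^{\ell-5})=N_2+4\,\varphi(Ce^{\ell-5})+3\,\varphi\big((W-2V)e^{\ell-5}\big). \tag{14}$$

## 9. Degree-five factors and 5-strips

We evaluate the terms of (14) with Lemma 2. Two of them turn out to be zero.

**Step 1: $W$ and $V$.** Fix $b$ with $2\le b\le n-2$. For other $b$ all three of $z_b,z_b',y_b$ vanish. Identify the letters $b-1,b,b+1$ with $1,2,3$. The elements $z_b,z'_b,y_b$ correspond to
$$s_2s_3s_2s_1s_2=4312,\qquad s_2s_1s_2s_3s_2=3421,\qquad s_3s_2s_1s_2s_3=4231,$$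
each of length $5$ in $\mathfrak S_4$. (For the first: $1234\to1324\to1342\to1432\to4132\to4312$.) Inverses also have length $5$, and reversal changes the number of inversions from $5$ to $1$. So $\pi$ has a single inversion, avoids $2143$ (which has two), and has a code that rearranges to $(1,0,0,0)$. With $I=\{b-1,\dots,b+2\}$ and $m=b-2$, Lemma 2 gives the same number $f^{\lambda_b}$ for all three. Here $\lambda_b$ is $\delta$ with rows $(m+3,m+2,m+1,m)$ replaced by $(m+1,m,m,m)$. Since $1+1-2=0$,
$$\varphi\big((W-2V)e^{\ell-5}\big)=0,\qquad N_2=2\sum_{b=2}^{n-2}f^{\lambda_b}.$$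

The skew shape $\delta/\lambda_b$ has its cells in columns $\{m+2,m+3\}$, $\{m+1,m+2\}$, $\{m+1\}$ of three consecutive rows. It is a border strip of size $5$ and height $2$, so its sign is $+$. The hook length of $(i,j)$ is $5$ exactly when $i+j=n-2$, which gives $n-3$ cells. So the $n-3$ distinct strips $\delta/\lambda_b$ are all the removable strips of size $5$, and Murnaghan–Nakayama gives $\chi_5=\sum_bf^{\lambda_b}$. Hence
$$N_2=2\chi_5. \tag{15}$$
For $n=5$ the shapes are $\lambda_2=(4,1)$ and $\lambda_3=(2,1,1,1)$, with $f=4$ each, so $\chi_5=8$ and $N_2=16$.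

**Step 2: $C$.** Expanding the double commutator,
$$C_a=u_{a-1}u_{a+2}t_a-u_{a-1}t_au_{a+2}-u_{a+2}t_au_{a-1}+t_au_{a+2}u_{a-1},$$
which is nonzero only for $2\le a\le n-3$. Identify $a-1,\dots,a+2$ with $1,\dots,4$, so that $t_a$ corresponds to $t=14325$. Left factors act on values and right factors on positions. Each $v$ below has five inversions, and $\pi$ is $v^{-1}$ reversed.

| term | $v$ | $v^{-1}$ | $\pi$ | code of $\pi$ |
|---|---|---|---|---|
| $+\,u_1u_4t$ | 25314 | 41352 | 25314 | $(1,3,1,0,0)$ |
| $-\,u_1tu_4$ | 24351 | 51324 | 42315 | $(3,1,1,0,0)$ |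
| $-\,u_4tu_1$ | 51324 | 24351 | 15342 | $(0,3,1,1,0)$ |
| $+\,tu_4u_1$ | 41352 | 25314 | 41352 | $(3,0,1,1,0)$ |

Each $\pi$ avoids $2143$. The entries playing $4$ and $3$ would form an inversion among the last three positions whose smaller entry exceeds two earlier entries, hence is at least $3$. But the last three entries are $314$, $315$, $342$, $352$, and every inversion in them has smaller entry $1$ or $2$. All four codes rearrange to $(3,1,1,0,0)$, so by Lemma 2 the four terms give the same $f^\lambda$, with signs $+,-,-,+$. Therefore $\varphi(Ce^{\ell-5})=0$.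

**Step 3: collect.** Equation (14) becomes $\varphi([Q,T]e^{\ell-5})=N_2=2\chi_5$, and with (11), (15) and (4),
$$S=2\chi_5+(\ell-5)\chi_{33},\qquad \sum_{d=1}^{\ell-1}c_d=\frac{12\chi_5+4(\ell-5)\chi_{33}}f. \tag{16}$$

## 10. $\chi_5$ and $\chi_{33}$ from contents

We continue Step 2 of Section 4, where $q_1=0$, $q_2=\frac{\ell(\ell-1)}3$ and $\theta_3=-\frac{\ell(\ell-1)}6$ were found. Since class sums are central, products of class sums act by products of the scalars $\theta_\mu$.

**Step 1: the fourth content sum.** We claim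
$$q_4=\frac{\ell(\ell-1)(4\ell-7)}{15}=\frac{(n+1)n(n-1)(n-2)(2n^2-2n-7)}{60}.$$
First,
$$\sum_{i=0}^m(m-2i)^4=\frac{m(m+1)(m+2)(3m^2+6m-4)}{15}.$$
This holds for $m=0$ (both sides $0$) and $m=1$ (both sides $2$). From $m-2$ to $m$ the left side grows by $2m^4$. For the right side, $(m+1)(m+2)(3m^2+6m-4)=3m^4+15m^3+20m^2-8$. The corresponding factor at $m-2$ is $(m-1)(m-2)(3m^2-6m-4)=3m^4-15m^3+20m^2-8$, so the growth is $\frac m{15}\cdot30m^3=2m^4$.

Now the claimed value of $q_4$ vanishes at $n=2$, where $\delta$ is one cell of content $0$. It grows from $n-1$ to $n$ by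
$$\frac{n(n-1)(n-2)}{60}\big[(n+1)(2n^2-2n-7)-(n-3)(2n^2-6n-3)\big].$$
The bracket is $(2n^3-9n-7)-(2n^3-12n^2+15n+9)=4(3n^2-6n-4)$, so the growth is $\frac{n(n-1)(n-2)(3n^2-6n-4)}{15}$. This is the sum above at $m=n-2$, because $3m^2+6m-4=3n^2-6n-4$ there.

**Step 2: fourth powers of Jucys–Murphy elements.** We show
$$\sum_kJ_k^4=K_5+(3\ell-4)K_3+4K_{22}+\frac{\ell(\ell-1)(4\ell-5)}6. \tag{17}$$
Expand $J_k^4$ into the products $(i_1k)(i_2k)(i_3k)(i_4k)$ with all $i_r<k$, and sort by coincidences among the $i_r$. The fifteen patterns are: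

- All distinct: each 5-cycle with largest point $k$ occurs once.
- Only $i_1=i_2$, or only $i_2=i_3$, or only $i_3=i_4$: the equal neighbors cancel and leave a 3-cycle with largest point $k$. The canceled index has $k-3$ choices, so each such 3-cycle occurs $k-3$ times for each of the three patterns.
- Only $i_1=i_3=a$: $(a\,k)(b\,k)(a\,k)(c\,k)=(a\,b)(c\,k)$. Only $i_2=i_4=a$: $(c\,k)(a\,k)(b\,k)(a\,k)=(c\,k)(a\,b)$. Each element $(a\,b)(c\,k)$ with $a,b,c<k$ arises twice from each pattern, so $4$ times.
- Only $i_1=i_4=a$: $(a\,k)(b\,k)(c\,k)(a\,k)=(b\,a)(c\,a)$, the 3-cycle $a\mapsto c\mapsto b\mapsto a$. Each 3-cycle on points below $k$ occurs $3$ times, once for each choice of $a$ in its support.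
- $i_1=i_2\ne i_3=i_4$, and $i_1=i_4\ne i_2=i_3$: the identity, $2(k-1)(k-2)$ times in total.
- $i_1=i_3=a\ne i_2=i_4=b$: $(a\,k)(b\,k)(a\,k)(b\,k)=(a\,b)(b\,k)$. Each 3-cycle with largest point $k$ occurs once.
- Exactly three equal, four patterns: two equal factors cancel (for $i_1=i_2=i_4=a$, for example, $(b\,k)(a\,k)$ remains). Each 3-cycle with largest point $k$ occurs once for each pattern.
- All equal: the identity, $k-1$ times.

Sum over $k$. A 3-cycle with largest point $M$ receives $3(M-3)+1+4$ from $k=M$ and $3$ from each of the $\ell-M$ larger values of $k$, in total $3(M-3)+5+3(\ell-M)=3\ell-4$. An element of type $(2,2)$ is counted $4$ times at $k$ equal to its largest point. The identity receives $\sum_k\big[2(k-1)(k-2)+(k-1)\big]=4\binom\ell3+\binom\ell2=\frac{\ell(\ell-1)(4\ell-5)}6$. This proves (17).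

**Step 3: two products of class sums.** We show
$$K_2^2=2K_{22}+3K_3+\binom\ell2, \tag{18}$$
$$K_3^2=2K_{33}+5K_5+8K_{22}+(3\ell-8)K_3+\frac{\ell(\ell-1)(\ell-2)}3. \tag{19}$$
For (18): disjoint ordered pairs of transpositions give $2K_{22}$. On each 3-set there are $6$ ordered pairs sharing one point, and these give its two 3-cycles, each three times. Equal pairs give the identity.

For (19), sort ordered pairs of 3-cycles by their common points, and note that by conjugation each element of a given type on a given set is hit equally often. Disjoint pairs give $2K_{33}$. If there is one common point, the product is a 5-cycle. On a 5-set there are $5\cdot6\cdot4=120$ such pairs (common point, distribution of the other four, orientations) and $24$ 5-cycles, which gives $5K_5$. If there are two common points, a 4-set carries $12\cdot4=48$ such pairs. Write the first factor as $(abc)$ with $a,b$ the common points. The second is $(abd)$ or $(adb)$, and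
$$(abc)(abd)=(ac)(bd),\qquad (abc)(adb)=(adc).$$
So $24$ pairs give type $(2,2)$, of which a 4-set has $3$ elements. That gives $8K_{22}$. The other $24$ pairs give the $8$ 3-cycles of the 4-set, $3$ times each. A 3-cycle lies in $\ell-3$ four-sets, so this gives $3(\ell-3)K_3$. If the supports agree, then $(\sigma,\sigma)$ gives $\sigma^2$, in total $K_3$, and $(\sigma,\sigma^{-1})$ gives the identity $|K_3|=\frac{\ell(\ell-1)(\ell-2)}3$ times. Finally $3(\ell-3)+1=3\ell-8$.

**Step 4: solve for the scalars.** Since $\sum_kJ_k=K_2$, we have $\theta_2=q_1=0$. By (18), $0=2\theta_{22}+3\theta_3+\binom\ell2=2\theta_{22}$, because $3\theta_3=-\frac{\ell(\ell-1)}2$. So $\theta_{22}=0$. By (17),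
$$\theta_5=q_4-(3\ell-4)\theta_3-\frac{\ell(\ell-1)(4\ell-5)}6=\ell(\ell-1)\Big[\frac{4\ell-7}{15}+\frac{(3\ell-4)-(4\ell-5)}{6}\Big]=\frac{\ell(\ell-1)(\ell-3)}{10}.$$
By (19),
$$2\theta_{33}=\theta_3^2-5\theta_5-(3\ell-8)\theta_3-\frac{\ell(\ell-1)(\ell-2)}3=\ell(\ell-1)\Big[\frac{\ell(\ell-1)}{36}-\frac{\ell-3}2+\frac{3\ell-8}6-\frac{\ell-2}3\Big].$$
Over the denominator $36$ the bracket has numerator $\ell^2-\ell-18\ell+54+18\ell-48-12\ell+24=\ell^2-13\ell+30=(\ell-3)(\ell-10)$. Hence $\theta_{33}=\frac{\ell(\ell-1)(\ell-3)(\ell-10)}{72}$.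

With $(\ell)_k=\ell(\ell-1)\cdots(\ell-k+1)$ the classes have sizes $|K_5|=(\ell)_5/5$ and $|K_{33}|=(\ell)_6/18$. Dividing,
$$\frac{\chi_5}f=\frac1{2(\ell-2)(\ell-4)},\qquad \frac{(\ell-5)\chi_{33}}f=\frac{\ell-10}{4(\ell-2)(\ell-4)}. \tag{20}$$

**Step 5: the end of the proof of Theorem 1.** By (16) and (20),
$$\sum_{d=1}^{\ell-1}c_d=\frac{6+(\ell-10)}{(\ell-2)(\ell-4)}=\frac1{\ell-2},$$
and (1) gives $\operatorname{Var}(X_n)=\frac{\ell-4}{\ell-2}$. $\blacksquare$

Two numerical checks. For $n=4$, (20) gives $\chi_5=1$ and $\chi_{33}=-2$, so $S=2-2=0$ and $N_2=2$, as found from the table in Section 3. For $n=5$ we have $\ell=10$ and $f=768$. Then $\chi_5=8$, as in Section 9, and $\chi_{33}=0$. So $S=16$, $N_2=16$, $\sum_dc_d=\frac{64+32}{768}=\frac18$, and the variance is $\frac34$.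

## 11. Overlapping moves and the cyclic count

The proof gives more than the total $\sum c_d$.

**Proposition 3.** Let $n\ge4$.

1. $c_2=\dfrac1{(\ell-2)(\ell-4)}$. So the expected number of positions at which two Yang–Baxter moves overlap, that is, of factors $a\,(a\pm1)\,a\,(a\mp1)\,a$, is exactly $\dfrac1{\ell-2}$. Moreover $\displaystyle\sum_{d=3}^{\ell-3}c_d=\frac{\ell-6}{(\ell-2)(\ell-4)}$.
2. Let $Z=\sum_{k\in\mathbb Z/\ell}Y_k$ be the number of Yang–Baxter triples in the cyclic word. Then
$$\mathbf E(Z)=\frac\ell{\ell-2},\qquad \mathbf E(Z^2)=\frac{2\ell}{\ell-2},\qquad \operatorname{Var}(Z)=\frac{\ell(\ell-4)}{(\ell-2)^2}.$$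
Equivalently, conditional on a Yang–Baxter move at a given position, the expected number of other cyclic Yang–Baxter positions is exactly $1$.

*Proof.* For part 1, $c_2=N_2/f=2\chi_5/f$ by (15), and (20) gives the value. There are $\ell-4$ positions for a factor of length $5$, each with probability $c_2$. The remaining sum is $4S/f=\frac{8\chi_5+4(\ell-5)\chi_{33}}f=\frac{4+(\ell-10)}{(\ell-2)(\ell-4)}$ by (16) and (20). For part 2, $\mathbf E(Z)=\ell c_0$ and $\mathbf E(Z^2)=\ell\sum_{d=0}^{\ell-1}c_d=\ell\big(\frac1{\ell-2}+\frac1{\ell-2}\big)$. Hence $\operatorname{Var}(Z)=\frac{2\ell(\ell-2)-\ell^2}{(\ell-2)^2}$. The conditional expectation is $\sum_{d=1}^{\ell-1}c_d/c_0=1$. $\square$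

For $n=4$ this is visible in the table. The twelve words in the first two rows form one orbit under the shift, and each has $Z=1$. The four words in the last row form another orbit, and each has $Z=3$. So $\mathbf E(Z)=\frac{12+12}{16}=\frac32$ and $\mathbf E(Z^2)=\frac{12+36}{16}=3$, as stated.

## 12. Yang–Baxter positions for an arbitrary permutation

The identity $T=[e,Q]-P$ does not involve $w_0$, and reading off another coefficient gives a formula for every permutation.

**Proposition 4.** Let $w\in\mathfrak S_n$ with $L=\operatorname{inv}(w)\ge3$. Let $\alpha_i$ (respectively $\beta_i$) be the number of reduced words of $w$ ending (respectively beginning) with $(i,i+1)$ minus the number ending (respectively beginning) with $(i+1,i)$. Then the total number of Yang–Baxter positions over all reduced words of $w$ is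
$$2\sum_ii\,(\alpha_i-\beta_i)-2(L-2)\,\langle F_w,\,p_3p_1^{L-3}\rangle .$$

*Proof.* The total is $2[w]\sum_{k=0}^{L-3}e^kTe^{L-3-k}$. By (10) and $Pe=eP$ the sum telescopes, as in Section 7, to $e^{L-2}Q-Qe^{L-2}-(L-2)Pe^{L-3}$. Since $Q=\sum_ii(u_iu_{i+1}-u_{i+1}u_i)$, we have $[w]e^{L-2}Q=\sum_ii\alpha_i$ and $[w]Qe^{L-2}=\sum_ii\beta_i$. By (6), $[w]Pe^{L-3}=\langle F_w,\omega(p_3p_1^{L-3})\rangle=\langle F_w,p_3p_1^{L-3}\rangle$. $\square$

Try it on $w=321$. The reduced words $121$ and $212$ give $\alpha_1=\beta_1=0$. Since $F_w=s_{21}$, the pairing is $\chi^{(2,1)}(3)=-1$. The formula yields $-2\cdot1\cdot(-1)=2$, one Yang–Baxter position in each of the two words.
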